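\title{Nonuniform lattices with infinitely branching quotients in rank 2 Kac--Moody groups}

\begin{abstract}
A conjecture of H.~Garland predicts that for every nonuniform lattice $\Gamma$ in a locally compact rank 2 Kac--Moody group over a finite field, the quotient of the Tits building by $\Gamma$ is a finite graph with finitely many rays attached. We show that the conjecture is false. For every prime $p\ge 7$ with $p\equiv 3\pmod 4$, the R\'emy--Ronan completion $G$ of the Kac--Moody group over $\mathbb F_p$ with off-diagonal Cartan entries $1-p$ contains $2^{\aleph_0}$ pairwise nonconjugate nonuniform lattices whose quotient graphs have infinitely many branch points, and passing to a finite index subgroup does not remove them. The tool is an explicit description of the action of ball fixators in $G$ on the next sphere, which yields elements of order $p$ supported on half-trees. We also show that the conclusion of the conjecture holds for a lattice on a regular tree whose large finite subgroups fix exactly one end.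
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a $2\times2$ generalized Cartan matrix whose Weyl group $W$ is the infinite dihedral group, generated by the simple reflections $w_1,w_2$, and let $\mathbb F_q$ be a finite field. The minimal Kac--Moody group of type $A$ over $\mathbb F_q$ has a positive and a negative $BN$-pair, both with Weyl group $W$. Completing it with respect to the positive one gives a locally compact group $G$; examples are the completions of Carbone--Garland and of R\'emy--Ronan. The minimal parabolic subgroup $B$ of the positive $BN$-pair of $G$ is profinite and open. The Tits building $X$ of this $BN$-pair is the tree in which every vertex has degree $q+1$: its edges are the cosets $gB$, and its vertices are the cosets $gP_1$, $gP_2$ of the maximal parabolic subgroups $P_i=B\sqcup Bw_iB$. The group $G$ acts on $X$ by left multiplication, preserving the two types of vertices, with compact open vertex and edge stabilizers.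

A \emph{nonuniform lattice} in $G$ is a discrete subgroup $\Gamma$ such that $\Gamma\backslash G$ is not compact but carries a finite invariant measure. Both conditions can be read on the quotient graph $\Gamma\backslash X$: it must be infinite, and the sum $\sum_{v\in\Gamma\backslash X}1/|\Gamma_v|$ of the reciprocal orders of the vertex stabilizers must converge (Lemma~\ref{lem:lattice} gives the short argument for the group studied here). So the stabilizers become large as one leaves every finite part of $\Gamma\backslash X$, and the question is which infinite graphs occur.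

The first examples are due to Carbone--Garland and R\'emy. Let $B^-$ be the minimal parabolic subgroup of the negative $BN$-pair and let $P_1^-=B^-\sqcup B^-w_1B^-$. Both are nonuniform lattices in $G$; the graph $B^-\backslash X$ is a single edge with two rays attached, and $P_1^-\backslash X$ is a single vertex with one ray attached. Example~\ref{ex:cusp} shows by hand how such a ray arises: the stabilizers increase along the ray, and each of them fixes the next vertex and permutes the other $q$ neighbors transitively. One may guess that every nonuniform lattice looks like this far out.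

\begin{definition}\label{def:cusps}
A graph $Z$ is \emph{a finite core with finitely many cusps} if there are a finite connected subgraph $Y$ and subgraphs $R_1,\dots,R_l$ such that $Z=Y\cup R_1\cup\dots\cup R_l$; each $R_i$ is a ray, with distinct vertices $v^{(i)}_0,v^{(i)}_1,\dots$ and exactly the edges $\{v^{(i)}_j,v^{(i)}_{j+1}\}$, $j\ge0$; $R_i\cap Y=\{v_0^{(i)}\}$ for each $i$; and $R_i\cap R_j\subseteq Y$ for $i\ne j$.
\end{definition}

\noindent\textbf{Conjecture} (H.~Garland; see \cite{Conj}). \emph{Let $G$ be a locally compact rank $2$ Kac--Moody group over $\mathbb F_q$ with Tits building $X$, and let $\Gamma$ be a nonuniform lattice in $G$. Then $\Gamma\backslash X$ is a finite core with finitely many cusps.}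

\medskip
We disprove the conjecture by producing lattices that violate the following consequence of Definition~\ref{def:cusps}.

\begin{lemma}\label{lem:degree2}
In the notation of Definition~\ref{def:cusps}, every vertex of $Z$ outside $Y$ has degree $2$.
\end{lemma}

\begin{proof}
A vertex $v\notin Y$ is $v^{(i)}_j$ for some $i$ and some $j\ge1$, and it lies on no other ray because $R_i\cap R_{i'}\subseteq Y$ for $i'\neq i$. An edge at $v$ lies in $Y$ or in a ray, and the subgraph containing it contains $v$; so it lies in $R_i$.
\end{proof}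

Except in Theorem~\ref{thm:positive} and Section~\ref{sec:positive}, the following data are fixed:
\[
p\ge7\ \text{a prime with } p\equiv3\pmod 4,\qquad m=p-1,\qquad A=\begin{pmatrix}2&-m\\-m&2\end{pmatrix};
\]
$\Lambda$ is the minimal (split, Tits) Kac--Moody group of type $A$ over $\mathbb F_p$, for any root datum; $X$ is its positive building, the $(p+1)$-regular tree; and $G$ is the R\'emy--Ronan completion, that is, the closure of the image of $\Lambda$ in $\operatorname{Aut}(X)$.

Call a set $K\subset\{2,3,4,\dots\}$ \emph{admissible} if it is infinite and contains no two consecutive integers. For admissible $K$ let $D(K)$ be the tree whose vertices are the integers $n\ge-1$ and the symbols $y_{k,r},z_{k,r}$ $(k\in K,\ 1\le r\le p-1)$, and whose edges are $\{n,n+1\}$, $\{k,y_{k,r}\}$ and $\{y_{k,r},z_{k,r}\}$; see Figure~\ref{fig:DK}. We call the paths $k,y_{k,r},z_{k,r}$ \emph{hairs}.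

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (-1.4,0)--(9.8,0);
\draw[dashed] (9.8,0)--(11,0);
\foreach \nn in {-1,...,7} {
  \fill (1.4*\nn,0) circle (1.7pt);
  \node[below] at (1.4*\nn,-0.05) {$\nn$};}
\foreach \kk in {2,5} {
  \foreach \ang in {50,66,82,98,114,130} {
    \draw (1.4*\kk,0) -- ++(\ang:0.95) -- ++(\ang:0.95);
    \fill (1.4*\kk,0) ++(\ang:0.95) circle (1.7pt) ++(\ang:0.95) circle (1.7pt);}}
\node[left] at (2.15,0.72) {$y_{2,r}$};
\node[left] at (1.55,1.46) {$z_{2,r}$};
\end{tikzpicture}
\caption{The tree $D(K)$ for $p=7$ and $K=\{2,5,\dots\}$: a ray with vertices $-1,0,1,\dots$, and $p-1$ hairs of length $2$ attached at each vertex $k\in K$.}\label{fig:DK}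
\end{figure}

\begin{theorem}\label{thm:main}
For every admissible $K$ there is a nonuniform lattice $\Gamma(K)\le G$ with $\Gamma(K)\backslash X\cong D(K)$.
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false. It fails, for example, for $A=\begin{pmatrix}2&-6\\-6&2\end{pmatrix}$, $q=7$, and $G$ the R\'emy--Ronan completion.
\end{corollary}

\begin{proof}
The infinitely many vertices $k\in K$ of $D(K)$ have degree $p+1$, so by Lemma~\ref{lem:degree2} the graph $D(K)$ is not a finite core with finitely many cusps.
\end{proof}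

\begin{theorem}\label{thm:many}
\begin{enumerate}
\item[(a)] The lattices $\Gamma(K)$ give $2^{\aleph_0}$ counterexamples in the same group $G$ that are pairwise nonconjugate, even under $\operatorname{Aut}(X)$.
\item[(b)] No finite index subgroup of $\Gamma(K)$ satisfies the conclusion of the conjecture.
\end{enumerate}
\end{theorem}

The next result isolates a property that does force the conjectured shape. An \emph{end} of a tree is a class of rays, two rays being equivalent if they share a subray; a group acts \emph{without inversions} if no element exchanges the two vertices of an edge.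

\begin{theorem}\label{thm:positive}
Let $X$ be a $(q+1)$-regular tree, $q\ge1$, and let $\Gamma\le\operatorname{Aut}(X)$ be discrete, without inversions, with $\sum_{v\in\Gamma\backslash X}1/|\Gamma_v|<\infty$. If for some $C$ every finite subgroup of $\Gamma$ of order at least $C$ fixes exactly one end of $X$, then $\Gamma\backslash X$ is a finite core with finitely many cusps.
\end{theorem}

A counterexample therefore needs arbitrarily large finite subgroups that do not fix exactly one end. In $\Gamma(K)$ these are the stabilizers of the tips $z_{k,r}$ of the hairs. Section~\ref{sec:model} explains on the case of one branch point why such groups can be built once $G$ is known to have an independence property: an element of $G$ fixing a ball of radius $2$ may be cut off along an edge at the center of the ball without leaving $G$. Sections~\ref{sec:local} and~\ref{sec:indep} prove this property, and Section~\ref{sec:construction} constructs the lattices.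

\section{The group and its tree}\label{sec:setup}

\subsection*{Trees}
We write $S_n(y)$ and $B_n(y)$ for the sets of vertices at distance exactly $n$ and at most $n$ from a vertex $y$, and $E(y)$ for the set of edges at $y$. Removing an edge from $X$ leaves two components, called \emph{half-trees}. The group $\operatorname{Aut}(X)$ has the topology of pointwise convergence on vertices: $g_i\to g$ if $g_iv=gv$ for large $i$, for every vertex $v$. Vertex stabilizers are compact, open and metrizable. We write $H_v$ for the stabilizer of $v$ in a group $H$, and $F_n(y)$ for the pointwise fixator of $B_n(y)$ in $G$. An element of $\Lambda$ and its image in $G$ are denoted by the same letter. By density, every $g\in G$ agrees with an element of $\Lambda$ on any given finite set of vertices, and $\Lambda_y$ is dense in the open subgroup $G_y$.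

\subsection*{Roots}
The standard apartment is a line in $X$. We identify its vertex set with $\mathbb Z$ so that the base edge is $\{0,1\}$, and let $\sigma_j\colon i\mapsto 2j-i$ be the reflection at $j$; then $w_1=\sigma_0$, $w_2=\sigma_1$. The real roots, that is, the $W$-translates of the simple roots $\alpha_1,\alpha_2$, correspond $W$-equivariantly to half-lines:
\[
\beta_n\leftrightarrow[n,\infty),\qquad -\beta_n\leftrightarrow(-\infty,n]\qquad(n\in\mathbb Z).
\]
A root is positive if its half-line contains the base edge. Thus $\alpha_1=\beta_0$, $\alpha_2=-\beta_1$ and $\sigma_n\beta_k=-\beta_{2n-k}$. The formulas $w_1\alpha_2=\alpha_2+m\alpha_1$ and $w_2\alpha_1=\alpha_1+m\alpha_2$ read $\beta_{-1}+\beta_1=m\beta_0$ and $\beta_0+\beta_2=m\beta_1$. Applying the powers of $\sigma_1\sigma_0\colon\beta_k\mapsto\beta_{k+2}$ gives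
\begin{equation}\label{eq:rec}
\beta_{n-1}+\beta_{n+1}=m\beta_n\qquad(n\in\mathbb Z).
\end{equation}
Hence $\langle\beta_k,\beta_n^\vee\rangle=c_{k-n}$, where $c_0=2$, $c_1=m$, $c_{j+1}=mc_j-c_{j-1}$ and $c_{-j}=c_j$. All $c_j$ are even because $m$ is, and $c_j\ge2$ because $c_{j+1}-c_j\ge c_j-c_{j-1}$ for $j\ge 1$. Modulo $p-1$ we have
\begin{equation}\label{eq:c}
c_1\equiv0,\qquad c_2=m^2-2\equiv-2 .
\end{equation}

\subsection*{Standard facts}
We use the following properties of $\Lambda$; see \cite{Tits} and \cite{Remy}.
\begin{itemize}
\item[(KM1)] Each real root $\alpha$ has a root group $U_\alpha=\{x_\alpha(r):r\in\mathbb F_p\}\cong(\mathbb F_p,+)$. The torus $T$ is finite, fixes the apartment pointwise, and satisfies $tx_\alpha(r)t^{-1}=x_\alpha(\alpha(t)r)$, where $\alpha(t)\in\mathbb F_p^*$ and $(\alpha+\alpha')(t)=\alpha(t)\alpha'(t)$. We write $U_n^\pm=U_{\pm\beta_n}$ and $x_n^\pm(r)=x_{\pm\beta_n}(r)$; the sign refers to the end $\pm\infty$ of the half-line.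
\item[(KM2)] For each $j\in\mathbb Z$ there is a homomorphism $\chi_j\colon\mathrm{SL}_2(\mathbb F_p)\to\Lambda$ with
\[
\begin{pmatrix}1&r\\0&1\end{pmatrix}\mapsto x_j^+(r),\qquad\begin{pmatrix}1&0\\r&1\end{pmatrix}\mapsto x_j^-(r),\qquad\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}\mapsto h_j(a)\in T,
\]
and $\alpha(h_j(a))=a^{\langle\alpha,\beta_j^\vee\rangle}$. The element $\nu_j=\chi_j\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ normalizes $T$, acts on the apartment as $\sigma_j$, and satisfies $\nu_jx_\alpha(r)\nu_j^{-1}=x_{\sigma_j\alpha}(\pm r)$ with a sign depending only on $j$ and $\alpha$.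
\item[(KM3)] If $\alpha\ne\alpha'$ form a prenilpotent pair (some element of $W$ makes both positive and some element makes both negative), then $[U_\alpha,U_{\alpha'}]$ lies in the group generated by the $U_\gamma$ with $\gamma$ a real root of the form $i\alpha+j\alpha'$, $i,j\ge1$.
\item[(KM4)] $U_n^+$ fixes $[n,\infty)$ and is simply transitive on the neighbors of $n$ other than $n+1$; $U_n^-$ fixes $(-\infty,n]$ and is simply transitive on the neighbors of $n$ other than $n-1$. The stabilizer in $\Lambda$ of the base edge is generated by $T$ and the $U_\alpha$ with $\alpha>0$; conjugating by the $\nu_j$, the stabilizer of any apartment edge is generated by $T$ and the $U_\alpha$ whose half-line contains that edge. The action of $\Lambda$ is type-preserving and transitive on edges.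
\end{itemize}
The element $\nu_i\nu_j$ translates the apartment by $2(i-j)$, normalizes $T$, and conjugates $x_k^\pm(r)$ to $x_{k+2(i-j)}^\pm(r)$ up to the sign of $r$. We call it a \emph{translation element}. Vertices $j,j'$ of the same type have the same parity, so a translation element carries $j$ to $j'$.

\begin{lemma}\label{lem:horo}
\begin{enumerate}
\item[(a)] The groups $V^+=\langle U_n^+:n\in\mathbb Z\rangle$ and $V^-=\langle U_n^-:n\in\mathbb Z\rangle$ are abelian.
\item[(b)] $U_k^+$ fixes $B_n(j)$ pointwise if $k\le j-n$, and $U_k^-$ fixes $B_n(j)$ pointwise if $k\ge j+n$.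
\item[(c)] If $t\in T$ and $\beta_j(t)=\beta_{j-1}(t)=1$ for some $j$, then $t$ acts trivially on $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The pair $\beta_k,\beta_n$ is prenilpotent, since some apartment edge lies in both half-lines and some edge in neither. For the $W$-invariant form with $(\alpha_i,\alpha_j)=A_{ij}$, real roots have norm $2$ and $(\beta_k,\beta_n)=c_{k-n}\ge2$. So $i\beta_k+j\beta_n$ has norm $2i^2+2j^2+2ijc_{k-n}>2$ for $i,j\ge1$ and is not a real root. By (KM3), $U_k^+$ and $U_n^+$ commute; replacing the roots by their negatives gives the claim for $V^-$.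

(b) First, $X=V^+\mathbb Z$. Indeed, let $v$ be at distance $d\ge1$ from the apartment, with nearest point $n$. By (KM4) an element of $U_n^+$ moves the first edge of the path from $n$ to $v$ to $\{n,n-1\}$, so it moves $v$ to distance $d-1$ from $n-1$; induct on $d$. Let $b(v)=\lim_{N\to\infty}(N-d(v,N))$ be the Busemann function of the end $+\infty$, so $b(n)=n$. Each generator of $V^+$ fixes a ray $[n,\infty)$ and hence preserves $b$. Therefore $\{b\ge k\}=V^+[k,\infty)$, and $U_k^+$ fixes this set pointwise because it fixes $[k,\infty)$ and commutes with $V^+$. Since $b$ changes by $1$ along an edge, $B_n(j)\subset\{b\ge j-n\}$. The same argument with $V^-$ and the end $-\infty$ gives the second claim.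

(c) By \eqref{eq:rec}, $\beta_k(t)=1$ for all $k$. So $t$ commutes with $V^+$ and fixes $\mathbb Z$, hence fixes $V^+\mathbb Z=X$.
\end{proof}

To end a branch of a quotient graph at a vertex $v$ we need a finite group that identifies all edges at $v$ and adds nothing to the edge stabilizer.

\begin{lemma}\label{lem:regular}
For every vertex $v$, the group $G_v$ contains a subgroup acting simply transitively on $E(v)$.
\end{lemma}

\begin{proof}
By conjugation we may take $v=j\in\mathbb Z$. All $c_i$ are even, so $h_j(-1)$ is trivial in $G$ by Lemma~\ref{lem:horo}(c), and $\chi_j$ induces a homomorphism $\mathrm{PSL}_2(\mathbb F_p)\to G_j$. The resulting action on the $p+1$ edges at $j$ is transitive by (KM4) and $\nu_j(j+1)=j-1$. The stabilizer of $\{j,j+1\}$ contains the upper triangular group, which has index $p+1$; so it equals that group and has order $p(p-1)/2$. View $\mathbb F_{p^2}$ as $\mathbb F_p^2$, with norm $\mathrm N$ and conjugation $x\mapsto\bar x$. The maps $x\mapsto ax$ with $\mathrm N(a)=1$ and $x\mapsto a\bar x$ with $\mathrm N(a)=-1$ have determinant $1$ and form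 a group of order $2(p+1)$ containing $-1$. Its image $Q$ in $\mathrm{PSL}_2(\mathbb F_p)$ has order $p+1$. Since $(p-1)/2$ is odd and $\gcd(p-1,p+1)=2$, the order $p(p-1)/2$ is prime to $p+1$. So $Q$ acts freely on $E(j)$, hence simply transitively, and its image in $G_j$ is the required subgroup.
\end{proof}

This is the only use of $p\equiv3\pmod4$. For $p\equiv1\pmod4$ no subgroup of $\mathrm{PSL}_2(\mathbb F_p)$ is simply transitive on the projective line: it would contain an involution, which lifts to a matrix with square $-1$, and such a matrix has an eigenvector because $-1$ is a square in $\mathbb F_p$.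

\subsection*{Recognizing and assembling lattices}

\begin{lemma}\label{lem:lattice}
A subgroup $\Gamma\le G$ is discrete if and only if its vertex stabilizers are finite. In that case $\Gamma$ is a nonuniform lattice if and only if $\Gamma\backslash X$ is infinite and $\sum_{v\in\Gamma\backslash X}1/|\Gamma_v|<\infty$.
\end{lemma}

\begin{proof}
The first claim holds because the $G_v$ are compact and open. The groups $G_0$ and $G_1$ are transitive on $E(0)$ and $E(1)$, so the group they generate is transitive on the edges of the connected graph $X$; it contains the stabilizer of $\{0,1\}$, so it is $G$. The modular function is trivial on compact subgroups, so $G$ is unimodular. Let $\mu$ be a Haar measure and also the induced invariant measure on $\Gamma\backslash G$. Fix $v\in\{0,1\}$. The space $\Gamma\backslash G$ is the disjoint union of the compact open sets $\Gamma\backslash\Gamma gG_v$, one for each $\Gamma$-orbit of vertices $gv$, and $\Gamma\backslash\Gamma gG_v\cong\Gamma_{gv}\backslash gG_v$ has measure $\mu(G_v)/|\Gamma_{gv}|$. Hence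
\[
\mu(\Gamma\backslash G)=\mu(G_v)\sum_{w\in\Gamma\backslash Gv}\frac1{|\Gamma_w|},
\]
and $\Gamma\backslash G$ is compact exactly when $\Gamma\backslash Gv$ is finite. The vertex set of $X$ is $G0\sqcup G1$, which gives the second claim.
\end{proof}

We build $\Gamma(K)$ by prescribing a fundamental domain and the stabilizers of its vertices. The next lemma says that local compatibility is all that must be checked.

\begin{lemma}\label{lem:assembly}
Let $D\subset X$ be a subtree and let $\Gamma_v\le G_v$ $(v\in D)$ be finite subgroups such that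
\begin{itemize}
\item[(i)] $\Gamma_v\cap G_w=\Gamma_w\cap G_v$ for every edge $\{v,w\}$ of $D$;
\item[(ii)] for each $v\in D$, distinct edges of $D$ at $v$ lie in distinct $\Gamma_v$-orbits.
\end{itemize}
Let $\Gamma=\langle\Gamma_v:v\in D\rangle$. Then $\Gamma D$ is a subtree, distinct vertices (edges) of $D$ lie in distinct $\Gamma$-orbits, $\Gamma\cap G_v=\Gamma_v$ for $v\in D$, and the edges of $\Gamma D$ at $v\in D$ are the $\Gamma_v$-translates of the edges of $D$ at $v$. If moreover
\begin{itemize}
\item[(iii)] for each $v\in D$, the edges of $D$ at $v$ meet every $\Gamma_v$-orbit on $E(v)$,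
\end{itemize}
then $\Gamma D=X$ and $\Gamma\backslash X\cong D$.
\end{lemma}

\begin{proof}
Let $\Gamma_{vw}$ be the group in (i) and let $\tilde\Gamma$ be the amalgam of the tree of groups $(\Gamma_v,\Gamma_{vw})$ over $D$. By \cite[I.4.5]{Serre}, $\tilde\Gamma$ acts on a tree $\tilde X\supset D$ so that every orbit of vertices or edges meets $D$ exactly once, and the stabilizers of the vertices and edges of $D$ are the $\Gamma_v$ and $\Gamma_{vw}$. Let $\pi\colon\tilde\Gamma\to\Gamma$ be the natural surjection. The formula $\Phi(\gamma v)=\pi(\gamma)v$ $(v\in D)$ defines a $\pi$-equivariant graph morphism $\Phi\colon\tilde X\to X$. On the edges at $v\in D$ it is the map $\bigsqcup_w\Gamma_v/\Gamma_{vw}\to E(v)$, $\gamma\Gamma_{vw}\mapsto\gamma\{v,w\}$, which is injective on each piece by (i) and separates the pieces by (ii). So $\Phi$ sends paths without backtracking to paths without backtracking, and since $X$ is a tree, $\Phi$ is injective. An element of $\ker\pi$ then fixes $\tilde X$, so it lies in some $\Gamma_v$, on which $\pi$ is injective. Thus $\pi$ is an isomorphism and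 $\Gamma D=\Phi(\tilde X)\cong\tilde X$ equivariantly, which gives the first assertions. Under (iii), $\Gamma D$ contains every edge at each of its vertices, so it is all of $X$.
\end{proof}

\section{A cusp, and how to make it branch}\label{sec:model}

For $j\in\mathbb Z$ let $H_j$ be the half-tree containing $j$ obtained by removing the edge $\{j,j+1\}$. Then $H_j\subset H_{j+1}$. We write $g\cdot j$ for the image of the apartment vertex $j$ under $g$. Fix, by Lemma~\ref{lem:regular}, a subgroup $Q_{-1}\le G_{-1}$ simply transitive on $E(-1)$.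

\begin{example}\label{ex:cusp}
Let $D$ be the ray $[-1,\infty)$, $\Gamma_{-1}=Q_{-1}$, and $\Gamma_n=U_0^+U_1^+\cdots U_n^+$ for $n\ge0$, an abelian group fixing $[n,\infty)$. The factor $U_n^+$ is simply transitive on the neighbors of $n$ other than $n+1$, and the other factors fix $n-1$. So $\Gamma_n$ has two orbits on $E(n)$, the stabilizer of $n-1$ in $\Gamma_n$ is $\Gamma_{n-1}$ for $n\ge1$ and trivial for $n=0$, and $|\Gamma_n|=p^{n+1}$. Lemmas~\ref{lem:assembly} and~\ref{lem:lattice} show that the $\Gamma_n$ generate a nonuniform lattice with quotient graph $D$.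
\end{example}

The sum $\sum1/|\Gamma_n|$ converges with room to spare, so many generators can be dropped. Drop $U_k^+$ for one $k\ge 2$. The group at $k$ becomes $\Gamma_{k-1}$, which fixes $B_1(k)$ by Lemma~\ref{lem:horo}(b). So $k$ acquires degree $p+1$ in the quotient, with new neighbors $y_{k,r}=x_k^+(r)\cdot(k-1)$, $r\in\mathbb F_p^*$. The difficulty is to end the new branches. Since $x_k^+(r)$ commutes with $\Gamma_{k-1}$, the stabilizers in $\Gamma_{k-1}$ along the path $x_k^+(r)\cdot(k-1),\ x_k^+(r)\cdot(k-2),\dots$ are those along $k-1,k-2,\dots$; they shrink to the trivial group at $x_k^+(r)\cdot(-1)$. One can end the branch there with a conjugate of $Q_{-1}$. Doing so for infinitely many $k$ creates infinitely many orbits of vertices with stabilizer of order $p+1$, and the covolume is infinite. The branch at $k$ has to end while the stabilizer is still large.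

Take $k=2$, and put $a_j=x_j^+(1)$ for $j=1,3,4,\dots$. At $y_{2,r}$ the element $a_1$ fixes $2$ and permutes the other $p$ neighbors cyclically; one of them is $z_{2,r}=x_2^+(r)\cdot0$. The stabilizer of the edge $\{y_{2,r},z_{2,r}\}$ is generated by the remaining generator $a_0$. To end the branch at $z_{2,r}$, take the group $Q_{2,r}\times\langle a_0\rangle$ with $Q_{2,r}$ simply transitive on $E(z_{2,r})$. This requires $a_0$ to commute with $Q_{2,r}$; as $a_0$ fixes $y_{2,r}$, it must then fix all neighbors of $z_{2,r}$. The root element $x_0^+(1)$ fails: it permutes $p$ of these neighbors cyclically, as it does at $0$. But only the action of $a_0$ near the vertex $0$ matters for the ray, and $0\in H_1$ while $z_{2,r}\notin H_1$.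

Suppose then that $G$ contains the automorphism $d_0$ equal to $x_0^+(1)$ on $H_1$ and to the identity elsewhere. It commutes with $a_1$, which preserves $H_1$, but not with $a_3$, which moves $H_1$ off itself. The remedy is to spread $d_0$ over the orbit of $H_1$. Let $\Theta$ be generated by $a_1,a_3,a_4,\dots$ and the $Q_{2,r}$. Lemma~\ref{lem:assembly}, applied to the ray $[1,\infty)$ with its hairs, shows that the $\Theta$-translates of $H_1$ are equal or disjoint and that the stabilizer of $H_1$ is $\langle a_1\rangle$ (see the proof of Proposition~\ref{prop:finite}). So the product $a_0$ of the conjugates $\theta d_0\theta^{-1}$, $\theta\in\Theta/\langle a_1\rangle$, converges, has order $p$, commutes with $\Theta$, and equals $x_0^+(1)$ on $H_1$. This is the required generator.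

Two tasks remain. We must show that $d_0\in G$; this is the independence property. And for infinite $K$ every generator $a_j$ must be corrected using all later ones, so the recursion has no starting point; a compactness argument resolves this.

\section{The action on balls of radius three}\label{sec:local}

To decide which automorphisms lie in $G$ we compute how vertex stabilizers act on successive spheres. It turns out that everything is determined by the action on balls of radius $3$, where root groups provide coordinates in $\mathbb F_p$.

\subsection*{Polynomials}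
Functions $\mathbb F_p\to\mathbb F_p$ are identified with polynomials of degree at most $p-1$; this defines the degree of a function $f$ and its derivative $f'$. Let $\mathcal P_d$ be the space of polynomials of degree at most $d$, with $\mathcal P_{-1}=0$. The function $s^{p-1}$ is $0$ at $0$ and $1$ elsewhere. Since $\sum_{s\in\mathbb F_p}s^i=0$ for $0\le i\le p-2$, every $f\in\mathcal P_{p-2}$ satisfies $\sum_sf(s)=0$.

\subsection*{Coordinates near $0$}
Facts (KM1)--(KM4), \eqref{eq:c} and Lemma~\ref{lem:horo} keep their form when all indices are shifted; only signs may depend on the index. So we write computations at the vertex $0$; they hold at any $j\in\mathbb Z$ after adding $j$ to all indices and replacing $\varepsilon=\varepsilon_0$ by $\varepsilon_j$, where the sign $\varepsilon_j=\pm1$ is defined by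
\[
\nu_{j-1}\,x_{j-2}^+(u)\,\nu_{j-1}^{-1}=x_j^-(\varepsilon_ju).
\]
For $e,s,u\in\mathbb F_p$ put
\[
v_s=x_{-1}^+(s)\cdot(-2),\qquad v_{s,u}=x_{-1}^+(s)x_{-2}^+(u)\cdot(-3),\qquad z_{e,s,u}=x_0^+(e)v_{s,u}.
\]
By (KM4) the $v_s$ are the neighbors of $-1$ other than $0$, and the $v_{s,u}$ are the neighbors of $v_s$ other than $-1$. Elements of $V^+$ act on these coordinates by translations. The point is to find how elements of $V^-$ act.

\begin{lemma}\label{lem:nu}
\begin{enumerate}
\item[(i)] $x_0^-(c)\,v_{s,u}=v_{s,\,u+\varepsilon cs^{p-1}}$ for $c\in\mathbb F_p$.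
\item[(ii)] $\nu_0\,z_{e,s,u}=z_{-1/e,\;s,\;e^2u+\varepsilon es^{p-1}}$ for $e\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The vertex $v_{0,u}\in B_1(-2)$ is fixed by $U_0^-$ and $U_{-1}^-$ by Lemma~\ref{lem:horo}(b). This settles $s=0$. For $s\ne0$ we rewrite $v_{s,u}$ in terms of $V^-$. The identity
\[
\begin{pmatrix}1&s\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\1/s&1\end{pmatrix}\begin{pmatrix}s&0\\0&1/s\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1&0\\1/s&1\end{pmatrix}
\]
gives $v_{s,u}=x_{-1}^+(s)v_{0,u}=x_{-1}^-(1/s)\,h_{-1}(s)\,\nu_{-1}\,x_{-2}^+(u)\cdot(-3)$. Now $\nu_{-1}x_{-2}^+(u)\cdot(-3)=x_0^-(\varepsilon u)\cdot1$, and $h_{-1}(s)$ fixes $1$ and acts on $U_0^-$ by the scalar $s^{-c_1}=1$. Hence $v_{s,u}=x_{-1}^-(1/s)\,x_0^-(\varepsilon u)\cdot1$. As $V^-$ is abelian, $x_0^-(c)$ replaces $\varepsilon u$ by $\varepsilon u+c$, that is, $u$ by $u+\varepsilon c$.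

(ii) The identity
\[
\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}1&e\\0&1\end{pmatrix}=\begin{pmatrix}1&-1/e\\0&1\end{pmatrix}\begin{pmatrix}-1/e&0\\0&-e\end{pmatrix}\begin{pmatrix}1&0\\1/e&1\end{pmatrix}
\]
and (i) give $\nu_0z_{e,s,u}=x_0^+(-1/e)\,h_0(-1/e)\,v_{s,\,u+\varepsilon s^{p-1}/e}$. By \eqref{eq:c}, $h_0(-1/e)$ acts on $U_{-1}^+$ by $(-1/e)^{c_1}=1$ and on $U_{-2}^+$ by $(-1/e)^{c_2}=e^2$.
\end{proof}

\begin{remark}
For a Cartan matrix with off-diagonal entries $-m$, $m\ge2$ arbitrary, the proof of (i) gives $u+\varepsilon cs^m$. The choice $m=p-1$ produces a function of the largest possible degree.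
\end{remark}

\subsection*{Frames}
We transport the coordinates to an arbitrary edge and determine what is independent of the choices. A \emph{frame} of an ordered pair $(w,z)$ of adjacent vertices is a pair $(\lambda,j)\in\Lambda\times\mathbb Z$ with $\lambda\cdot j=w$ and $\lambda\cdot(j-1)=z$. Frames exist: if $\lambda\{0,1\}=\{w,z\}$, then $(\lambda,1)$ or $(\lambda\nu_0,0)$ is one. A frame gives coordinates
\[
v_s=\lambda\,x_{j-1}^+(s)\cdot(j-2),\qquad v_{s,u}=\lambda\,x_{j-1}^+(s)x_{j-2}^+(u)\cdot(j-3)
\]
on the neighbors of $z$ other than $w$ and on the set $\Omega(w,z)=S_2(z)\cap S_3(w)$.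

Let $(\lambda,j)$ and $(\lambda',j')$ be frames of $(w,z)$, and let $n$ be a translation element with $n\cdot j=j'$. Replacing $(\lambda',j')$ by $(\lambda'n,j)$ changes $s$ and $u$ by signs, and $\lambda^{-1}\lambda'n$ lies in the stabilizer of $\{j-1,j\}$, which is generated by $T$, the $U_k^+$ with $k\le j-1$ and the $U_k^-$ with $k\ge j$. In the frame $(1,j)$ these act on $(s,u)$ as follows: $T$ by scalings of $s$ and $u$; $x_{j-1}^+(r)$ by $(s+r,u)$; $x_{j-2}^+(r)$ by $(s,u+r)$; $U_j^-$ as in Lemma~\ref{lem:nu}(i); and $U_k^+$ $(k\le j-3)$, $U_k^-$ $(k\ge j+1)$ trivially, since they fix $B_2(j-1)$. All these maps belong to the group of maps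
\begin{equation}\label{eq:change}
(s,u)\mapsto(as+r,\ a'u+\rho(s)),\qquad a,a'\in\mathbb F_p^*,\ r\in\mathbb F_p,\ \rho\in\mathcal P_{p-1},
\end{equation}
so every change of frame has this form. Conjugation by \eqref{eq:change} acts as follows:
\begin{equation}\label{eq:conj}
\big[(s,u)\mapsto(s,u+\varphi(s))\big]\quad\text{becomes}\quad\big[(s,u)\mapsto(s,u+a'\varphi(a^{-1}(s-r)))\big].
\end{equation}
The degree of $\varphi$ is preserved. Hence, for $-1\le d\le p-1$, the permutation group
\[
\Pi_d(w,z)=\{\,v_{s,u}\mapsto v_{s,u+\varphi(s)}:\varphi\in\mathcal P_d\,\}\le\operatorname{Sym}\Omega(w,z)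
\]
does not depend on the frame. It is isomorphic to $(\mathcal P_d,+)$. We put $\Pi(w,z)=\Pi_{p-3}(w,z)$.

A \emph{center frame} at a vertex $y$ is a pair $(\lambda,j)$ with $\lambda\cdot j=y$. It labels the neighbors of $y$ by $\mathbb P^1=\mathbb F_p\cup\{\infty\}$, namely $z_e=\lambda x_j^+(e)\cdot(j-1)$ and $z_\infty=\lambda\cdot(j+1)$, and it gives the frames $(\lambda x_j^+(e),j)$ of $(y,z_e)$ and $(\lambda\nu_j^{-1},j)$ of $(y,z_\infty)$. The resulting coordinates on $S_2(y)$ and $S_3(y)$ are written $z_{e,s}$ and $z_{e,s,u}$, $e\in\mathbb P^1$; for fixed $e$ these vertices form \emph{branch $e$}. The two notions are linked: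
\begin{itemize}
\item[$(\ast)$] If $(\lambda,j)$ is a frame of $(w,z)$, then $(\lambda,j-1)$ is a center frame at $z$ in which $w$ has label $\infty$, $v_e$ has label $e$, and $v_{e,u}$ has coordinates $(e,u)$.
\end{itemize}
In particular any neighbor of a vertex can be given the label $\infty$.

\subsection*{A normal subgroup of the vertex stabilizer}
The groups $F_n(y)$ come without generators. We therefore introduce a group $\widehat U_y$ that has explicit generators, acts on $B_3(y)$ in triangular form, and contains $F_2(y)$.

Let $L_0=T\chi_0(\mathrm{SL}_2(\mathbb F_p))$, a finite group, and let $U_{(0)}\le\Lambda$ be generated by the $L_0$-conjugates of the $U_{-n}^+$, $n\ge1$. The group $TU_0^+$ normalizes each $U_{-n}^+$, and $L_0=TU_0^+\cup U_0^+\nu_0^{-1}TU_0^+$ by the Bruhat decomposition of $\mathrm{SL}_2$. So $U_{(0)}$ is generated by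
\[
\eta_\infty^{(n)}(r)=x_{-n}^+(r),\qquad\eta_c^{(n)}(r)=x_0^+(c)\,\nu_0^{-1}x_{-n}^+(r)\nu_0\,x_0^+(-c)\qquad(c,r\in\mathbb F_p,\ n\ge1).
\]
It contains $U_n^-=\nu_0^{-1}U_{-n}^+\nu_0$ for $n\ge1$. Since $L_0$ is transitive on $E(0)$ and the stabilizer of $\{0,1\}$ is generated by $T$, $U_0^+$ and the $U_{-n}^+,U_n^-$ with $n\ge1$, the group $\Lambda_0$ is generated by $L_0$ and $U_{(0)}$. As $L_0$ normalizes $U_{(0)}$, we get $\Lambda_0=L_0U_{(0)}$. Let $\widehat U_0$ be the closure of $U_{(0)}$ in $G$. The set $L_0\widehat U_0$ is a finite union of compact cosets and contains the dense subgroup $\Lambda_0$ of $G_0$, so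
\[
G_0=L_0\widehat U_0,\qquad\widehat U_0\lhd G_0 .
\]
Define $L_j$, $U_{(j)}$, $\widehat U_j$ in the same way for $j\in\mathbb Z$, and put $\widehat U_y=\lambda\widehat U_j\lambda^{-1}$ for $y=\lambda\cdot j$. This is well defined: if $\lambda\cdot j=\lambda'\cdot j'$ and $n$ is a translation element with $n\cdot j=j'$, then $n\widehat U_jn^{-1}=\widehat U_{j'}$, and $\lambda^{-1}\lambda'n\in G_j$ normalizes $\widehat U_j$. The generator $\eta_c^{(n)}(r)$ fixes $B_n(0)$, being a $G_0$-conjugate of an element of $U_{-n}^+$; in particular $\widehat U_y\le F_1(y)$.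

\begin{proposition}\label{prop:local}
Let $(\lambda,j)$ be a center frame at $y$ and $\varepsilon=\varepsilon_j$.
\begin{enumerate}
\item[(a)] Every $g\in\widehat U_y$ acts on branch $e\in\mathbb P^1$ by $z_{e,s,u}\mapsto z_{e,\,s+f_g(e),\,u+\rho_{g,e}(s)}$ with $f_g(e)\in\mathbb F_p$ and $\rho_{g,e}\in\mathcal P_{p-2}$. The map $g\mapsto f_g$ is a homomorphism from $\widehat U_y$ onto $\{f\colon\mathbb P^1\to\mathbb F_p\ :\ \sum_ef(e)=0\}$.
\item[(b)] For $e\in\mathbb F_p$, the coefficient of $s^{p-2}$ in $\rho_{g,e}$ is $-\varepsilon f_g'(e)$, where $f_g'$ is the derivative of the restriction of $f_g$ to $\mathbb F_p$.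
\item[(c)] Let $g_1,g_2\in\widehat U_y$ and $f_i=f_{g_i}$. Then $[g_1,g_2]=g_1g_2g_1^{-1}g_2^{-1}$ lies in $F_2(y)$. On branch $e\in\mathbb F_p$ it acts by $z_{e,s,u}\mapsto z_{e,s,u+\varphi_e(s)}$ with $\varphi_e\in\mathcal P_{p-3}$, and the coefficient of $s^{p-3}$ in $\varphi_e$ is $-2\varepsilon\,(f_1f_2'-f_2f_1')(e)$. If $f_1(e)=f_2(e)=0$ for some $e\in\mathbb P^1$, then $[g_1,g_2]$ acts trivially on branch $e$.
\item[(d)] If $y,y'$ are adjacent, then $F_1(y)\cap F_1(y')\le\widehat U_y\cap\widehat U_{y'}$. In particular $F_2(y)\le\widehat U_y$.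
\end{enumerate}
\end{proposition}

\begin{proof}
Conjugating by $\lambda$ and shifting indices, we take $y=0$ and the center frame $(1,0)$. In (a)--(c) only the action on the finite set $B_3(0)$ matters, so we may assume $g\in U_{(0)}$.

\emph{Generators on the branches $e\in\mathbb F_p$.} The $\eta_c^{(n)}(r)$ with $n\ge3$ act trivially. Since $V^+$ is abelian, $\eta_\infty^{(1)}(r)$ acts by $(s+r,u)$ and $\eta_\infty^{(2)}(r)$ by $(s,u+r)$. The elements $\eta_0^{(1)}(r)\in U_1^-$ and $\eta_0^{(2)}(r)\in U_2^-$ fix $B_2(-1)$, hence branch $0$. Let $e\ne0$. By Lemma~\ref{lem:nu}(ii), $\eta_0^{(1)}(r)=\nu_0^{-1}x_{-1}^+(r)\nu_0$ sends $z_{e,s,u}$ to the vertex $z_{e,s+r,u'}$ with $e^2u'+\varepsilon e(s+r)^{p-1}=e^2u+\varepsilon es^{p-1}$. In the same way $\eta^{(2)}_0(r)$ sends it to $z_{e,s,u'}$ with $e^2u'=e^2u+r$. Thus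
\[
\eta_0^{(1)}(r)\colon(s,u)\mapsto\Big(s+r,\ u+\frac\varepsilon e\big(s^{p-1}-(s+r)^{p-1}\big)\Big),\qquad\eta_0^{(2)}(r)\colon(s,u)\mapsto\Big(s,\ u+\frac r{e^2}\Big).
\]
Conjugation by $x_0^+(c)$, which sends $z_{e,s,u}$ to $z_{e+c,s,u}$, replaces $e$ by $e-c$ in these formulas. The terms of degree $p-1$ cancel: $s^{p-1}-(s+r)^{p-1}=rs^{p-2}+(\text{lower terms})$. The maps $(s,u)\mapsto(s+a,u+\rho(s))$ with $\rho\in\mathcal P_{p-2}$ form a group; the composite of two of them has shift $a+a'$ and polynomial $\rho(s)+\rho'(s+a)$, where $\rho'$ here denotes the second polynomial. So the shift and the coefficient $\tau$ of $s^{p-2}$ are homomorphisms to $\mathbb F_p$. This proves the formula in (a) for $e\in\mathbb F_p$, and shows that $g\mapsto f_g(e)$ and $g\mapsto\tau_e(g)$, the coefficient in (b), are homomorphisms.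

\emph{Branch $\infty$.} The element $\nu_0\in G_0$ normalizes $\widehat U_0$ and maps $z_{\infty,s,u}$ to $z_{0,s,u}$. So $g$ acts on branch $\infty$, in its coordinates, as $\nu_0g\nu_0^{-1}\in\widehat U_0$ acts on branch $0$. This proves the formula in (a) for $e=\infty$. The shift $f_g(\infty)$ equals $r$ for $g=\eta_0^{(1)}(r)$, since $\nu_0g\nu_0^{-1}=x_{-1}^+(r)$; it equals $r$ for $g=\eta_c^{(1)}(r)$, $c\in\mathbb F_p$, since $U_0^+$ fixes $B_1(1)$; and it is $0$ for $g=\eta_\infty^{(1)}(r)$, which also fixes $B_1(1)$.

\emph{The image of $f$.} For every $c\in\mathbb P^1$ the function $f_g$ of $g=\eta_c^{(1)}(r)$ is $0$ at $c$ and $r$ at the other $p$ points; for $n\ge2$ the function of $\eta_c^{(n)}(r)$ is $0$. All these functions have sum $0$. Conversely, if $\sum f=0$, then $g=\prod_c\eta_c^{(1)}(-f(c))$ has $f_g(e)=-\sum_{c\ne e}f(c)=f(e)$. This proves (a).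

(b) Both sides are homomorphisms in $g$, so it suffices to check generators. For $g=\eta_c^{(1)}(r)$ with $c\in\mathbb F_p$ we have $f_g(e)=r(e-c)^{p-1}$, so $-\varepsilon f_g'(e)=\varepsilon r(e-c)^{p-2}$. This is $\varepsilon r/(e-c)$ for $e\ne c$ and $0$ for $e=c$, which is $\tau_e(g)$. For all other generators $f_g$ is constant on $\mathbb F_p$ and $\rho_{g,e}$ is constant in $s$, so both sides vanish.

(c) Since $f$ is a homomorphism to an abelian group, $[g_1,g_2]\in F_2(y)$. Fix $e$ and write $a_i=f_i(e)$, $\rho_i=\rho_{g_i,e}$, $s_0=s-a_1-a_2$. Then $g_1g_2$ and $g_2g_1$ send $(s_0,u)$ to $(s,u+\rho_2(s_0)+\rho_1(s_0+a_2))$ and $(s,u+\rho_1(s_0)+\rho_2(s_0+a_1))$. Since $[g_1,g_2]=(g_1g_2)(g_2g_1)^{-1}$,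
\[
\varphi_e(s)=\big(\rho_1(s_0+a_2)-\rho_1(s_0)\big)-\big(\rho_2(s_0+a_1)-\rho_2(s_0)\big).
\]
This vanishes if $a_1=a_2=0$. In general it has degree at most $p-3$, and for $e\in\mathbb F_p$ the coefficient of $s^{p-3}$ is $(p-2)\big(a_2\tau_e(g_1)-a_1\tau_e(g_2)\big)=2\big(a_1\tau_e(g_2)-a_2\tau_e(g_1)\big)$. Now insert (b).

(d) Both $(y,y')$ and $(y',y)$ have frames, so it suffices to show $F_1(0)\cap F_1(-1)\le\widehat U_0$. Let $g=lg'$ be in the intersection, with $l\in L_0$ and $g'\in\widehat U_0$. Then $l$ fixes $B_1(0)$. Elements of $U_0^+\nu_0^{-1}TU_0^+$ send $1$ into $U_0^+\cdot(-1)$, so $l\in U_0^+T$; as $l$ fixes $-1$, its $U_0^+$-part is trivial, and $l=t\in T$. From $tz_e=z_{\beta_0(t)e}$ we get $\beta_0(t)=1$. On the vertices $z_{0,s}\in B_1(-1)$ the element $g$ acts by $s\mapsto\beta_{-1}(t)(s+f_{g'}(0))$, so $\beta_{-1}(t)=1$. By Lemma~\ref{lem:horo}(c), $t$ is trivial in $G$, and $g=g'$. Finally, $F_2(y)\le F_1(y)\cap F_1(y')$.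
\end{proof}

\section{Fixators of balls and independence}\label{sec:indep}

Fix a vertex $y$. For $v\ne y$ let $v^-$ be the neighbor of $v$ toward $y$, and let $C(v)=S_1(v)\setminus\{v^-\}$. For $n\ge2$ the sphere $S_{n+1}(y)$ is the disjoint union of the sets $\Omega(z^-,z)$, $z\in S_{n-1}(y)$. An element of $F_n(y)$ preserves each of these sets; its restriction to $\Omega(z^-,z)$ is its \emph{component at $z$}. Let $M_n(y)$ be the image of $F_n(y)$ in $\operatorname{Sym}S_{n+1}(y)$.

\begin{theorem}\label{thm:fix}
For every vertex $y$ and every $n\ge2$,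
\[
M_n(y)=\prod_{z\in S_{n-1}(y)}\Pi(z^-,z).
\]
\end{theorem}

The inclusion $\subseteq$ is a local constraint. The inclusion $\supseteq$ says that there is no other constraint: components at different $z$ can be chosen independently. We produce elements of $F_{n+1}(y)$ as commutators of elements of $F_n(y)$, where Proposition~\ref{prop:local}(c) gives only the top coefficients. The next lemma shows that this is enough.

\begin{lemma}\label{lem:descent}
Let $I$ be a finite set and $M$ a subgroup of $(\mathcal P_{p-3})^I$. Suppose that for each $i\in I$: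
\begin{itemize}
\item[($\alpha$)] $M$ contains an element whose $i$-th component has degree $p-3$ and whose other components lie in $\mathcal P_{p-4}$;
\item[($\beta$)] for some $a\in\mathbb F_p^I$ with $a_i\ne0$, $M$ is stable under $T_a\colon(\varphi_e(s))_e\mapsto(\varphi_e(s-a_e))_e$.
\end{itemize}
Then $M=(\mathcal P_{p-3})^I$.
\end{lemma}

\begin{proof}
Let $\psi\in M$ have $i$-th component of degree $d$, $1\le d\le p-3$, and other components in $\mathcal P_{d-1}$. Then $T_a\psi-\psi\in M$ has $i$-th component of degree $d-1$, the leading coefficient being multiplied by $-da_i\ne0$, and other components in $\mathcal P_{d-2}$. Starting from ($\alpha$) we obtain such an element $\psi_{i,d}$ for each $i$ and each $0\le d\le p-3$. Since $\mathbb F_p$ is a prime field, the subgroup $M$ is an $\mathbb F_p$-subspace. An element of $(\mathcal P_d)^I$ minus a suitable combination of the $\psi_{i,d}$ lies in $(\mathcal P_{d-1})^I$, so $(\mathcal P_d)^I\subseteq M$ by induction on $d$.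
\end{proof}

To verify ($\alpha$) in the inductive step we must obtain every function of $e\in\mathbb F_p$ as a combination of expressions $f_1f_2'-f_2f_1'$, with $f_1,f_2$ restricted to $\mathcal P_{p-3}$. For $c\in\mathbb F_p$ take $f_1=(e-c)^{p-3}$ and $f_2=(e-c)^3$. Both lie in $\mathcal P_{p-3}$ because $p\ge7$, and
\begin{equation}\label{eq:wronski}
-2\varepsilon\,(f_1f_2'-f_2f_1')=-2\varepsilon\,\big(3-(p-3)\big)(e-c)^{p-1}=-12\varepsilon\,(e-c)^{p-1},
\end{equation}
with $12\ne0$ in $\mathbb F_p$. The functions $(e-c)^{p-1}$, $c\in\mathbb F_p$, span all functions on $\mathbb F_p$: their sum is the constant $-1$, and $1-(e-c)^{p-1}$ is the indicator function of $c$.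

\begin{remark}
This is where $p\ge7$ is used. For monomials $f_1=e^a$, $f_2=e^b$ the expression is $(b-a)e^{a+b-1}$. To reach $e^{p-1}$ with $a,b\le p-3$ we need $a+b=p$, hence $a,b\ge3$. For $p=5$ the expression maps $\mathcal P_2\times\mathcal P_2$ into $\mathcal P_2$, whose elements have sum zero, and indicator functions are not reached.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:fix}]
\emph{Upper bound.} We first show:
\begin{itemize}
\item[(U)] if $w,z$ are adjacent and $g\in F_2(w)$, then $g$ acts on $\Omega(w,z)$ as an element of $\Pi(w,z)$.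
\end{itemize}
Choose a center frame at $w$ in which $z$ has a label $e\in\mathbb F_p$. By Proposition~\ref{prop:local}(d), $g\in\widehat U_w$, and $f_g=0$ because $g$ fixes $S_2(w)$. By part (b), $\rho_{g,e}\in\mathcal P_{p-3}$. This proves (U). For $z\in S_{n-1}(y)$ we have $B_2(z^-)\subset B_n(y)$, so $F_n(y)\le F_2(z^-)$, and (U) gives the inclusion $\subseteq$. In particular $M_n(y)$ is abelian.

\emph{Lower bound for $n=2$.} A center frame at $y$ identifies $\prod_{z\in S_1(y)}\Pi(y,z)$ with $(\mathcal P_{p-3})^{\mathbb P^1}$. We apply Lemma~\ref{lem:descent} to $M_2(y)$. For $c\in\mathbb F_p$, extend $f_1,f_2$ of \eqref{eq:wronski} by $f_i(\infty)=0$. They have sum zero, so by Proposition~\ref{prop:local}(a) there are $g_1,g_2\in\widehat U_y$ with $f_{g_i}=f_i$. By part (c), $[g_1,g_2]\in F_2(y)$ is trivial on branch $\infty$, and its coefficients of $s^{p-3}$ on the other branches are given by \eqref{eq:wronski}. Products of powers of these commutators give ($\alpha$) for every $i\in\mathbb F_p$. Condition ($\alpha$) at a neighbor $z$ is expressed by the groups $\Pi_d$, so it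 does not depend on the frame; using a center frame in which $z_\infty$ receives a label in $\mathbb F_p$, we get ($\alpha$) for $i=\infty$. For ($\beta$), choose $g\in\widehat U_y$ with $f_g(i)=1$. It normalizes $F_2(y)$, and by \eqref{eq:conj} conjugation by $g$ acts on $M_2(y)$ as $T_{f_g}$.

\emph{From $n$ to $n+1$.} Assume the theorem for some $n\ge2$. Fix $z\in S_{n-1}(y)$ and let $M^{(z)}$ be the group of elements of $M_{n+1}(y)$ whose components at all $v\in S_n(y)\setminus C(z)$ are trivial. The sets $C(z)$ partition $S_n(y)$, so it suffices to prove $M^{(z)}=\prod_{v\in C(z)}\Pi(z,v)$. Choose a frame $(\lambda,j)$ of $(z^-,z)$, so $C(z)=\{v_e:e\in\mathbb F_p\}$, and use the center frame $(\lambda,j-1)$ at $z$; it identifies $\prod_{v\in C(z)}\Pi(z,v)$ with $(\mathcal P_{p-3})^{\mathbb F_p}$. For every $z'\in S_{n-1}(y)$ the balls $B_1(z')$ and $B_1(z'^-)$ lie in $B_n(y)$, so $F_n(y)\le\widehat U_{z'}$ by Proposition~\ref{prop:local}(d). By $(\ast)$, if $g\in F_n(y)$ has component $v_{e,u}\mapsto v_{e,u+\varphi(e)}$ at $z$, then in the center frame at $z$ we have $f_g(e)=\varphi(e)$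 for $e\in\mathbb F_p$. So the polynomial at level $n$ is the shift function at level $n+1$.

For ($\alpha$), let $c\in\mathbb F_p$. By the induction hypothesis there are $g_1,g_2\in F_n(y)$ whose components at $z$ are given by $f_1,f_2$ of \eqref{eq:wronski} and whose components at all other points of $S_{n-1}(y)$ are trivial. Since $M_n(y)$ is abelian, $[g_1,g_2]\in F_{n+1}(y)$. Let $v\in S_n(y)\setminus C(z)$ and $z'=v^-\ne z$. Both $g_i$ fix $C(v)\subset\Omega(z'^-,z')$, so in a center frame at $z'$ their shifts on the branch of $v$ vanish; by Proposition~\ref{prop:local}(c) the component of $[g_1,g_2]$ at $v$ is trivial. Hence $[g_1,g_2]$ defines an element of $M^{(z)}$, and by the same proposition at $z$ its coefficients of $s^{p-3}$ are given by \eqref{eq:wronski}. Products of powers of these elements give ($\alpha$).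

For ($\beta$), let $g\in F_n(y)$ have component at $z$ given by the constant $1$. It normalizes $F_{n+1}(y)$ and fixes $S_n(y)$, so conjugation by $g$ preserves $M^{(z)}$. By Proposition~\ref{prop:local}(a) and \eqref{eq:conj} it acts there as $T_a$ with $a=(1,\dots,1)$. Lemma~\ref{lem:descent} completes the step.
\end{proof}

\begin{proposition}[Independence]\label{prop:indep}
Let $y,z$ be adjacent, let $X_z$ be the half-tree containing $z$ obtained by removing $\{y,z\}$, and let $g\in F_2(y)$. The automorphism $g_z$ of $X$ that equals $g$ on $X_z$ and the identity elsewhere belongs to $G$.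
\end{proposition}

\begin{proof}
We construct $g^{(n)}\in F_2(y)$ with $g^{(n)}=g_z$ on $B_n(y)$ for $n\ge2$. Then $g^{(n)}\to g_z$, and $G$ is closed. Put $g^{(2)}=1$. Given $g^{(n)}$, the automorphism $a=(g^{(n)})^{-1}g_z$ fixes $B_n(y)$. We claim that for each $z'\in S_{n-1}(y)$, with $w=z'^-$, it acts on $\Omega(w,z')$ as an element of $\Pi(w,z')$. Note that $B_2(w)\subset B_n(y)$, and that a path between $X_z$ and its complement passes through $y$.

If $z'\in X_z$, then $\Omega(w,z')\subset X_z$ and $w\in X_z\cup\{y\}$. On $\Omega(w,z')$, $a$ agrees with $(g^{(n)})^{-1}g\in G$. This element fixes $B_2(w)\cap X_z$, where $g^{(n)}=g$. It fixes $B_2(w)\setminus X_z$, because this set lies in $B_2(y)$. So it lies in $F_2(w)$, and (U) applies.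

If $z'\notin X_z$, then $w$ and $\Omega(w,z')$ lie outside $X_z$, and $a$ agrees with $(g^{(n)})^{-1}$ on $\Omega(w,z')$. Now $g^{(n)}$ fixes $B_2(w)\setminus X_z$, where it equals $g_z=\mathrm{id}$, and it fixes $B_2(w)\cap X_z\subset B_2(y)$. So $g^{(n)}\in F_2(w)$, and (U) applies.

By Theorem~\ref{thm:fix} some $g'\in F_n(y)$ acts on $S_{n+1}(y)$ as $a$ does. Put $g^{(n+1)}=g^{(n)}g'$.
\end{proof}

By Lemma~\ref{lem:horo}(b), $x_i^+(1)\in F_2(i+2)$. Proposition~\ref{prop:indep} with $y=i+2$, $z=i+1$ gives for each $i\in\mathbb Z$ an element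
\begin{equation}\label{eq:d}
d_i\in G,\qquad d_i=x_i^+(1)\ \text{on }H_{i+1},\qquad d_i=\mathrm{id}\ \text{off }H_{i+1},\qquad d_i^p=1 .
\end{equation}

\begin{remark}\label{rem:radius}
Radius $2$ cannot be replaced by radius $1$. The element $x_{-1}^+(1)$ lies in $F_1(0)$. If its restriction to $H_{-1}$, extended by the identity, were in $G$, it would lie in $F_1(0)\cap F_1(1)\le\widehat U_0$ with $f$ equal to the indicator function of $0$, contradicting $\sum f=0$. So $x_{k-1}^+(1)$ can be cut off at $H_k$ but not at $H_{k-1}$. Since $H_k$ contains $y_{k,r}$ and its neighbors, the construction cannot stop at $y_{k,r}$; this is why the hairs have length $2$.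
\end{remark}

\section{Construction of the lattices}\label{sec:construction}

\subsection*{Spreading an element over an orbit of half-trees}

\begin{lemma}\label{lem:spread}
Let $\Theta\le G$, let $H$ be a half-tree with stabilizer $\Theta_H$ in $\Theta$, and suppose $\theta H\cap H=\emptyset$ for $\theta\in\Theta\setminus\Theta_H$. Let $d\in G$ preserve $H$, be the identity off $H$, and commute with $\Theta_H$. Then $d^\Theta=\prod_{\theta\in\Theta/\Theta_H}\theta d\theta^{-1}$ converges in $G$, commutes with $\Theta$, equals $\theta d\theta^{-1}$ on $\theta H$, and is the identity off $\Theta H$. If $d^p=1$, then $(d^\Theta)^p=1$.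
\end{lemma}

\begin{proof}
The factor $\theta d\theta^{-1}$ depends only on $\theta\Theta_H$, preserves $\theta H$ and is the identity elsewhere. The sets $\theta H$ for distinct cosets are disjoint, so the factors commute. A ball meets only finitely many $\theta H$, so the finite partial products and their inverses are eventually constant on each ball, and the limit lies in the closed group $G$. Conjugation by an element of $\Theta$ permutes the factors.
\end{proof}

\subsection*{Systems of generators}
Fix an admissible $K$ and let $J=\mathbb Z_{\ge0}\setminus K$. Then $0\in J$, and $k-1\in J$ for $k\in K$. We realize $D(K)$ inside $X$: the vertex $n\ge-1$ is the apartment vertex $n$, and for $k\in K$, $r\in\mathbb F_p^*$,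
\[
y_{k,r}=x_k^+(r)\cdot(k-1),\qquad z_{k,r}=x_k^+(r)\cdot(k-2).
\]
Fix once and for all subgroups $Q_{k,r}\le G_{z_{k,r}}$ simply transitive on $E(z_{k,r})$. We truncate the problem at a level $N$, so that the generators can be built from the top down.

\begin{definition}
Let $N\in\mathbb Z_{\ge0}\cup\{\infty\}$ and let $i$ be an integer with $0\le i\le N+1$. An \emph{$(i,N)$-system} is a family of elements $a_j\in G$ $(j\in J,\ i\le j\le N)$ such that
\begin{itemize}
\item[(A1)] $a_j^p=1$, and $a_j=x_j^+(1)$ on $H_{j+1}$;
\item[(A2)] the $a_j$ commute pairwise;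
\item[(A3)] $a_j$ fixes every integer $n$ with $j\le n\le N+2$;
\item[(A4)] for $k\in K$ with $j+2\le k\le N$ and $r\in\mathbb F_p^*$, $a_j$ fixes $y_{k,r}$ and $z_{k,r}$ and commutes with $Q_{k,r}$.
\end{itemize}
\end{definition}

Given such a system, let $D^{i,N}$ be the subtree with vertices the integers $n$, $i\le n\le N+2$, and the $y_{k,r},z_{k,r}$ with $k\in K$, $i+1\le k\le N$. Let $A_n=\langle a_j:j\in J,\ i\le j\le\min(n,N)\rangle$ for $n\in\mathbb Z$, and
\[
\Gamma_n=A_n,\qquad\Gamma_{y_{k,r}}=A_k=A_{k-1},\qquad\Gamma_{z_{k,r}}=Q_{k,r}A_{k-2}.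
\]
Two consequences of (A1) are used repeatedly. For $n\in J$, $i\le n\le N$, we have $S_1(n)\subset H_{n+1}$, so by (KM4)
\begin{itemize}
\item[(C1)] $a_n$ fixes $n+1$ and permutes the other $p$ neighbors of $n$ in a $p$-cycle.
\end{itemize}
For $k\in K$, $i+1\le k\le N$, the element $a_{k-1}$ belongs to the system and equals $x_{k-1}^+(1)$ on $H_k$. The vertex $y_{k,r}\in B_1(k)\cap H_k$ is fixed by $U_{k-1}^+$. Its neighbors other than $k$ are the $x_k^+(r)x_{k-1}^+(s)\cdot(k-2)\in H_k$, $s\in\mathbb F_p$, with $z_{k,r}$ at $s=0$, and $x_{k-1}^+(1)$ sends $s$ to $s+1$. So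
\begin{itemize}
\item[(C2)] $a_{k-1}$ fixes $y_{k,r}$ and $k$ and permutes the other $p$ neighbors of $y_{k,r}$ in a $p$-cycle.
\end{itemize}

\begin{lemma}\label{lem:system}
The groups $\Gamma_v$ $(v\in D^{i,N})$ are finite, fix the respective vertices, and satisfy (i) and (ii) of Lemma~\ref{lem:assembly}. Moreover $|A_n|=p^{|J\cap[i,\min(n,N)]|}$ for $i\le n\le N+2$.
\end{lemma}

\begin{proof}
Each $A_n$ is a finitely generated abelian group of exponent dividing $p$, hence finite, and $\Gamma_{z_{k,r}}$ is a product of two commuting finite groups by (A4). The group $A_n$ fixes $n$ by (A3); $A_{k-2}$ fixes $y_{k,r}$ and $z_{k,r}$ by (A4); and $A_{k-1}=\langle a_{k-1}\rangle A_{k-2}$ fixes $y_{k,r}$ by (C2).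

\emph{Edge $\{n-1,n\}$, $i+1\le n\le N+2$.} The group $A_{n-1}$ fixes both vertices by (A3). If $n\in K$ or $n>N$, then $A_n=A_{n-1}$. Otherwise $A_n=\langle a_n\rangle A_{n-1}$, and by (C1) an element $a_n^l\gamma$ with $\gamma\in A_{n-1}$ fixes $n-1$ only if $p\mid l$. So $A_n\cap G_{n-1}=A_{n-1}$ in all cases, and $|A_n|=p\,|A_{n-1}|$ in the last case. Since $A_i$ has order $p$ if $i\in J$ and $i\le N$, and is trivial otherwise, the order formula follows.

\emph{Edge $\{k,y_{k,r}\}$.} Both groups equal $A_k$, which fixes both vertices.

\emph{Edge $\{y_{k,r},z_{k,r}\}$.} The group $A_{k-2}$ fixes both vertices. By (C2), $\langle a_{k-1}\rangle A_{k-2}\cap G_{z_{k,r}}=A_{k-2}$. Only the identity of $Q_{k,r}$ fixes $y_{k,r}$, so $Q_{k,r}A_{k-2}\cap G_{y_{k,r}}=A_{k-2}$.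

\emph{Condition (ii).} At $k\in K$ with $i+1\le k\le N$, the group $A_k=A_{k-1}$ fixes $k-1$, $k+1$ and all $y_{k,r}$. At any other integer $n$ there are at most the two edges to $n\pm1$, and if $n+1\in D^{i,N}$ then $A_n$ fixes $n+1$. At $y_{k,r}$ there are two edges and $A_k$ fixes $k$. At $z_{k,r}$ there is one edge.
\end{proof}

\begin{proposition}\label{prop:finite}
For every $N\in\mathbb Z_{\ge0}\cup\{\infty\}$ there is a $(0,N)$-system.
\end{proposition}

\begin{proof}
\emph{Finite $N$.} We construct $(i,N)$-systems by descending induction on $i$. For $i=N+1$ take the empty family. Let an $(i+1,N)$-system be given, $0\le i\le N$. If $i\in K$, it is also an $(i,N)$-system. Let $i\in J$. We need an element $a_i$ commuting with the group $\Theta=\langle\Gamma_v:v\in D^{i+1,N}\rangle$, which is generated by the $a_j$ with $j\ge i+1$ and the $Q_{k,r}$ with $i+2\le k\le N$.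

By Lemmas~\ref{lem:system} and~\ref{lem:assembly}, $X'=\Theta D^{i+1,N}$ is a subtree and $\Theta\cap G_{i+1}=\Gamma_{i+1}$. The only edge of $D^{i+1,N}$ at $i+1$ is $\{i+1,i+2\}$ (the truncation at $N+2$ ensures that it is present), and $\Gamma_{i+1}$ fixes it. By Lemma~\ref{lem:assembly} it is also the only edge of $X'$ at $i+1$. Hence every path from $H_{i+1}$ to $X'$ passes through $i+1$, while a vertex outside $H_{i+1}$ is closer to $i+2$ than to $i+1$. So $H_{i+1}$ is the set of vertices whose nearest point in $X'$ is $i+1$, and $\theta H_{i+1}$ is the set of vertices whose nearest point in $X'$ is $\theta\cdot(i+1)$. Thus $\theta H_{i+1}=H_{i+1}$ if $\theta\in\Gamma_{i+1}$, the two sets are disjoint otherwise, and $\theta H_{i+1}\cap X'=\{\theta\cdot(i+1)\}$.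

The group $\Gamma_{i+1}$ is trivial or equal to $\langle a_{i+1}\rangle$. In the second case $a_{i+1}$ preserves $H_{i+1}$ and its complement, and acts on $H_{i+1}\subset H_{i+2}$ as $x_{i+1}^+(1)$; so it commutes with $d_i$ by \eqref{eq:d} and Lemma~\ref{lem:horo}(a). Lemma~\ref{lem:spread} applies; put $a_i=d_i^\Theta$. Then (A1) holds, and $a_i$ commutes with $\Theta$, which gives (A2) and the commutation in (A4). Since $d_i$ fixes $i+1$, the element $a_i$ fixes each $\theta\cdot(i+1)$ and everything off $\Theta H_{i+1}$, so it fixes $X'\supset D^{i+1,N}$ pointwise. This gives (A3) for $n\ge i+1$ and the rest of (A4). Finally $a_i$ fixes $i$ by (A1).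

\emph{$N=\infty$.} Choose a $(0,N)$-system $(a_j^{(N)})$ for each finite $N$. For $N\ge j$ the element $a_j^{(N)}$ lies in the compact metrizable group $G_j$. By a diagonal argument there is a sequence of $N$'s along which $a_j^{(N)}$ converges to some $a_j\in G$ for every $j\in J$. Each single condition in (A1)--(A4) for $N=\infty$ involves at most two of the $a_j$, is closed, and holds for $a^{(N)}_j$ once $N$ is large, because the $Q_{k,r}$ do not depend on $N$. So $(a_j)_{j\in J}$ is a $(0,\infty)$-system.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]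
Take a $(0,\infty)$-system with its groups $\Gamma_v$, $v\in D^{0,\infty}$. The subtree $D=D(K)$ of $X$ is $D^{0,\infty}$ together with the vertex $-1$ and the edge $\{-1,0\}$. Put $\Gamma_{-1}=Q_{-1}$ and $\Gamma(K)=\langle\Gamma_v:v\in D\rangle$.

Conditions (i) and (ii) of Lemma~\ref{lem:assembly} hold on $D^{0,\infty}$ by Lemma~\ref{lem:system}. For the new edge, $\Gamma_0=\langle a_0\rangle$ fixes $1$ and acts freely on the orbit of $-1$ by (C1), and only the identity of $Q_{-1}$ fixes $0$. So both intersections in (i) are trivial, and the two edges of $D$ at $0$ are inequivalent. Condition (iii) holds at each vertex: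
\begin{itemize}
\item at $-1$ and $z_{k,r}$ the group is transitive on the edges;
\item at $n\in J$ there are two orbits by (C1) and (A3), represented by the edges to $n+1$ and $n-1$;
\item at $k\in K$ the neighbors are $k+1$ and the $x_k^+(s)\cdot(k-1)$, $s\in\mathbb F_p$, that is, $k-1$ and the $y_{k,r}$, and all lie in $D$;
\item at $y_{k,r}$ there are two orbits by (C2), represented by the edges to $k$ and $z_{k,r}$.
\end{itemize}
By Lemma~\ref{lem:assembly}, $\Gamma(K)\backslash X\cong D(K)$, and the stabilizer of $v\in D$ is the finite group $\Gamma_v$.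

The map $k\mapsto k-1$ injects $K\cap[0,n]$ into $J\cap[0,n]$, so $|A_n|=p^{|J\cap[0,n]|}\ge p^{(n+1)/2}$ for $n\ge0$. Also $|\Gamma_{y_{k,r}}|=|A_k|$ and $|\Gamma_{z_{k,r}}|\ge|A_{k-2}|$. Hence
\[
\sum_{v\in D}\frac1{|\Gamma_v|}\le\frac1{p+1}+\sum_{n\ge0}p^{-(n+1)/2}+(p-1)\sum_{k\in K}\big(p^{-(k+1)/2}+p^{-(k-1)/2}\big)<\infty .
\]
By Lemma~\ref{lem:lattice}, $\Gamma(K)$ is a nonuniform lattice.
\end{proof}

The hypothesis that $K$ contains no two consecutive integers entered twice: it provides the generator $a_{k-1}$ in (C2), and it makes $|A_n|$ grow exponentially.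

\begin{proof}[Proof of Theorem~\ref{thm:many}]
(a) An automorphism of $X$ conjugating $\Gamma(K)$ to $\Gamma(K')$ induces an isomorphism $D(K)\cong D(K')$. So we show that the graph $D(K)$ determines $K$. The vertices of degree at least $3$ are the $k\in K$. Let $k_1=\min K$. At $k_1$ the branch toward $k_1-1$ is a finite path with $k_1+1\ge3$ edges. At any $k\in K$ the branch toward $k+1$ is infinite and the hairs have $2$ edges, and for $k\ne k_1$ the branch toward $k-1$ contains the vertex $k_1$ of degree $p+1$. So $k_1$ is the only vertex of degree at least $3$ with a branch that is a finite path with at least $3$ edges, and the length of this path determines the number $k_1$. The distances from $k_1$ to the other vertices of degree at least $3$ are the numbers $k-k_1$. Finally, every infinite set of positive even integers is admissible, so there are $2^{\aleph_0}$ admissible sets.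

(b) Let $\Gamma=\Gamma(K)$, let $\Gamma'\le\Gamma$ have finite index, and suppose $\Gamma'\backslash X$ is a finite core $Y$ with finitely many cusps. The map $\Gamma'\backslash X\to\Gamma\backslash X$ is surjective. At the image of a vertex $v\in X$ it induces on edges the surjection $\Gamma'_v\backslash E(v)\to\Gamma_v\backslash E(v)$, so it does not increase degrees. Choose $k\in K$ outside the finite image of $Y$. A preimage of $k$ lies outside $Y$, so it has degree $2$ by Lemma~\ref{lem:degree2}, while $k$ has degree $p+1$. This is a contradiction.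
\end{proof}

\section{Lattices whose large finite subgroups fix one end}\label{sec:positive}

In this section $X$ and $\Gamma$ are as in Theorem~\ref{thm:positive}. The hypothesis orients every vertex with large stabilizer toward an end, and this orientation turns the far part of the quotient into a union of forward orbits of a map.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
We may take $C\ge1$. Vertex stabilizers are finite because $\Gamma$ is discrete. Call a vertex $v$ of $X$, or its image $\bar v$ in $Z=\Gamma\backslash X$, \emph{thick} if $|\Gamma_v|\ge(q+1)C$. The set $Y_0$ of non-thick vertices of $Z$ is finite, since each contributes more than $1/((q+1)C)$ to a convergent sum. All degrees in $Z$ are at most $q+1$.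

\emph{The successor map.} For thick $v$ let $\xi(v)$ be the unique end fixed by $\Gamma_v$, and let $v^+$ be the neighbor of $v$ toward $\xi(v)$. The group $\Gamma_v$ fixes the ray from $v$ to $\xi(v)$, so $\Gamma_v\le\Gamma_{v^+}$. Hence $v^+$ is thick, and $\Gamma_v$ fixes $\xi(v^+)$, so $\xi(v^+)=\xi(v)$. If $v,w$ are adjacent and thick, then $\Gamma_v\cap\Gamma_w$ has index at most $q+1$ in $\Gamma_v$, so it has order at least $C$; it fixes $\xi(v)$ and $\xi(w)$, so these ends agree, and exactly one of $w=v^+$, $v=w^+$ holds. Thus $v\mapsto\{v,v^+\}$ is a bijection from the thick vertices to the edges between thick vertices. It is $\Gamma$-equivariant, since $\xi(\gamma v)=\gamma\xi(v)$. Let $\phi$ be the map induced by $v\mapsto v^+$ on the thick vertices of $Z$. The edges of $Z$ between thick vertices are in bijection with the thick vertices $\bar v$, the edge of $\bar v$ joining $\bar v$ to $\phi(\bar v)$.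

\emph{$\phi$ has no periodic points.} Suppose the $n$-fold successor $v^{+n}$ equals $\gamma v$, with $n\ge1$ and $\gamma\in\Gamma$. Then $\Gamma_v\le\Gamma_{\gamma v}=\gamma\Gamma_v\gamma^{-1}$, and equality holds by comparing orders. So $\Gamma_v$ fixes $\gamma^iv$ for all $i\in\mathbb Z$. Moreover $\gamma^{i+1}v=(\gamma^iv)^{+n}$, so the ray from $\gamma^iv$ to $\xi(v)$ reaches $\gamma^{i+1}v$ after $n$ steps. The union of these rays is a line fixed pointwise by $\Gamma_v$, which therefore fixes two ends, a contradiction.

\emph{Finitely many orbits.} If $\bar v_i=\phi(\bar v_{i+1})$ for all $i\ge0$, then the $\bar v_i$ are distinct, since $\phi$ has no periodic points, and their stabilizers have order at most that of $\bar v_0$. This contradicts the convergence of the sum. So, going backward from a thick vertex, we reach after finitely many steps a thick vertex $l$ outside the image of $\phi$. If $v$ is a lift of $l$, the $q\ge1$ neighbors of $v$ other than $v^+$ are not thick, so $l$ is adjacent to $Y_0$. Only finitely many vertices are adjacent to $Y_0$. Hence the thick vertices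 form a finite union of forward orbits $O_i=\{\phi^n(l_i):n\ge0\}$, each with distinct terms.

\emph{The rays.} Two orbits that meet have a common tail, so meeting is an equivalence relation. For each class choose a vertex $u$ that lies in all orbits of the class and is such that no $\phi^n(u)$, $n\ge1$, is adjacent to $Y_0$. Let $n\ge1$ and $\phi(w)=\phi^n(u)$. Then $w=\phi^b(l_i)$ for an orbit $O_i$ of the class, $u=\phi^a(l_i)$, and distinctness gives $b+1=a+n$, so $w=\phi^{n-1}(u)$. Hence $\phi^n(u)$ has exactly two edges, to $\phi^{n-1}(u)$ and $\phi^{n+1}(u)$, and $u,\phi(u),\phi^2(u),\dots$ span a ray. Rays of different classes are disjoint. Remove all these rays except their initial vertices. The remaining graph $Y$ has finitely many vertices of bounded degree, so it is finite. It is connected, because a path without backtracking between two vertices of $Y$ in the connected graph $Z$ cannot enter a removed ray and return.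
\end{proof}

The lattices $\Gamma(K)$ violate the hypothesis of Theorem~\ref{thm:positive}, as they must. The finite groups $\Gamma_{z_{k,r}}$ are arbitrarily large and transitive on $E(z_{k,r})$; a group fixing $z_{k,r}$ and an end would fix an edge at $z_{k,r}$, so they fix no end.

\begin{thebibliography}{9}

\bibitem{Conj}
\emph{Fundamental Domains For Nonuniform Lattices In Kac--Moody Groups},
\texttt{https://ow3.math.rutgers.edu/\textasciitilde{}carbonel/pdfs/Conjecture.pdf}.

\bibitem{Remy}
R\'emy, Ast\'erisque 277 (2002).

\bibitem{Serre}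
Serre, \emph{Trees}.

\bibitem{Tits}
Tits, J.~Algebra 105 (1987).

\end{thebibliography}
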